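
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Twisted sums of the Argyros--Deliyanni space\\ with $c_0$ and $\ell_p$ are decomposable}


\begin{abstract}
Let $AD$ be the hereditarily indecomposable asymptotic $\ell_1$ space of Argyros and Deliyanni, and let $Y$ be $c_0$ or $\ell_p$ with $1<p<\infty$. We show that every Banach space $X$ containing $AD$ with $X/AD\cong Y$ is a direct sum of a copy of $Y$ and a space containing $AD$. In particular no twisted sum of $AD$ and $Y$ is hereditarily indecomposable. The result follows from a lifting theorem: if the kernel of a quotient map has an asymptotic $\ell_1$ basis, then every normalized basic sequence in the quotient whose blocks add up sublinearly has a subsequence that lifts to an equivalent sequence.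
\end{abstract}

\section{The question and the answer}

\subsection{Twisted sums and indecomposability}

A short exact sequence
\[
0\longrightarrow W\xrightarrow{\ i\ }X\xrightarrow{\ q\ }Z\longrightarrow 0
\]
of Banach spaces and bounded linear operators is one in which the kernel of each arrow equals the image of the preceding one. The space $X$ is then called a \emph{twisted sum} of $W$ and $Z$: it contains the copy $i(W)$ of $W$, and $X/i(W)$ is isomorphic to $Z$. The twisted sum is \emph{trivial} if $i(W)$ is complemented in $X$, and \emph{nontrivial} otherwise. We write $\operatorname{Ext}(Z,W)\neq0$ if a nontrivial twisted sum of $W$ and $Z$ exists. We usually regard $W$ as a subspace of $X$.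

A Banach space is \emph{hereditarily indecomposable} (HI) if none of its closed infinite-dimensional subspaces is a topological direct sum of two closed infinite-dimensional subspaces. When the middle space of an exact sequence is HI, the quotient map is severely restricted.

\begin{lemma}\label{lem:ss}
Let $0\to W\to X\xrightarrow{q}Z\to0$ be exact with $W$ infinite-dimensional. If $q$ is an isomorphism onto its image on some closed infinite-dimensional subspace $E$ of $X$, then $X$ is not HI.
\end{lemma}

\begin{proof}
Let $\|qe\|\ge\kappa\|e\|$ for $e\in E$, with $\kappa>0$. For $e\in E$ and $w\in W$ we have $q(e+w)=qe$, so $\|e+w\|\ge\|q\|^{-1}\kappa\|e\|$. Hence $E+W$ is a closed topological direct sum of two infinite-dimensional subspaces.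
\end{proof}

Let $AD$ denote the HI asymptotic $\ell_1$ space constructed by Argyros and Deliyanni \cite{AD}, and let $Y$ be one of the spaces $c_0$ or $\ell_p$ with $1<p<\infty$. It is known that $\operatorname{Ext}(Y,AD)\ne0$. Moreover, Argyros and Felouzis showed that each such $Y$ is isomorphic to a quotient of some HI space. So nontrivial twisted sums $X$ of $AD$ and $Y$ exist, their subspace $AD$ is HI, and an HI space can have $Y$ as a quotient. Whether any of these twisted sums is HI was left open in \cite{CTS}. The answer is no.

\begin{theorem}\label{thm:main}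
Let $Y\in\{c_0\}\cup\{\ell_p:1<p<\infty\}$. Every twisted sum $X$ of $AD$ and $Y$, trivial or not, contains a complemented subspace isomorphic to $Y$ that has a complement containing $AD$. In particular, $X$ is decomposable, and there is no nontrivial twisted sum $0\to AD\to X\to Y\to0$ with $X$ hereditarily indecomposable.
\end{theorem}

\subsection{The lifting theorem}

Behind Theorem~\ref{thm:main} is a contrast between two rates of growth: $n$ successive vectors far out in $AD$ add up like vectors in $\ell_1$, while $n$ successive unit vectors in $Y$ add up sublinearly. To state this, let scalars be real or complex. For finite subsets $u,v$ of $\mathbb N=\{1,2,\dots\}$, and for finitely supported vectors with respect to a basis, $u<v$ means that $\max$ of (the support of) $u$ is less than $\min$ of (the support of) $v$. Empty sets and zero vectors are allowed in successive families. ``Basis'' means Schauder basis.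

\begin{definition}
A basis $(w_m)$ of a Banach space $W$ is \emph{asymptotic $\ell_1$} if there are $c\in(0,1]$ and integers $N(n)\ge0$ such that for every $n$
\begin{equation}\label{eq:al1}
\Big\|\sum_{k=1}^nu_k\Big\|\ge c\sum_{k=1}^n\|u_k\|
\end{equation}
for all finitely supported $u_1<\dots<u_n$, possibly zero, with supports in $\{m:m>N(n)\}$.
\end{definition}

If \eqref{eq:al1} is known for nonzero vectors only, one replaces $N(n)$ by $\max_{k\le n}N(k)$. Note that the number $n$ of vectors must be known before one knows how far out they have to be; this governs much of the proof. The only property of $AD$ that we use is that its natural basis is asymptotic $\ell_1$, which is proved in \cite{AD}. Neither its reflexivity nor the HI property enters.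

For a normalized basic sequence $(e_i)$ put
\[
\varphi(M)=\sup\Big\{\Big\|\sum_{s=1}^Mv_s\Big\|:\ v_1<\dots<v_M\text{ finitely supported blocks of }(e_i)\text{, possibly }0,\ \|v_s\|\le1\Big\}.
\]
Thus $1\le\varphi(M)\le M$. For the unit vector basis of $\ell_p$ one has $\varphi(M)=M^{1/p}$, and for $c_0$ one has $\varphi(M)=1$. The hypothesis we need is $\varphi(M)/M\to0$. Closed linear spans are denoted by $[\,\cdot\,]$.

\begin{theorem}\label{thm:lift}
Let $W$ have an asymptotic $\ell_1$ basis, let $0\to W\to X\xrightarrow{q}Z\to0$ be exact, and let $(e_i)$ be a normalized basic sequence in $Z$ with $\varphi(M)/M\to0$. Then there are an infinite $L\subset\mathbb N$ and a bounded linear $T:[e_i]_{i\in L}\to X$ with $qT=\mathrm{id}$. In particular, $X$ is not HI.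

Quantitatively, identify $W$ with its image in $X$, with the norm of $X$. If its basis has basis constant $B$ and satisfies \eqref{eq:al1} with constant $c$, and if every $z\in Z$ has a lift (a vector $x\in X$ with $qx=z$) of norm $\le\lambda\|z\|$, then for every $\delta>0$ one can achieve $\|T\|\le\lambda(1+B)(1+\frac1c)+\delta$.
\end{theorem}

The last assertion of the first paragraph follows from the one before it: on $E=T([e_i]_{i\in L})$ we have $e=T(qe)$, so $\|qe\|\ge\|T\|^{-1}\|e\|$, and Lemma~\ref{lem:ss} applies.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:lift}]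
Let $0\to AD\to X\xrightarrow{q}Y\to0$ be exact and let $(e_i)$ be the unit vector basis of $Y$. Theorem~\ref{thm:lift} gives $L$ and $T$. Let $R:Y\to[e_i]_{i\in L}$ be the coordinate projection and put $Q=TRq:X\to X$. Since $qT=\mathrm{id}$ on $[e_i]_{i\in L}$,
\[
Q^2=TR(qT)Rq=TRq=Q .
\]
The range of $Q$ is $T([e_i]_{i\in L})$, which is isomorphic to $[e_i]_{i\in L}\cong Y$, and $\ker Q\supset\ker q=AD$. So $X=Q(X)\oplus\ker Q$ with both summands infinite-dimensional, and $X$ is not HI.
\end{proof}

The rest of the paper proves Theorem~\ref{thm:lift}, except for the last section, which discusses its hypotheses.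

\section{The idea in a model case}\label{sec:model}

This section is an informal guide; nothing in it is used later. Let $W=\ell_1$, isometrically contained in $X$, with its unit vector basis $(w_m)$, and let $\lambda$ be as in Theorem~\ref{thm:lift}. Suppose that we are handed bounded lifts $x_i$ of the $e_i$ \emph{with small averages}: for every $\eta>0$ there is $M$ with $\|x_{i_1}+\dots+x_{i_M}\|\le\eta M$ for all $i_1<\dots<i_M$. Lifts of the form $x_i=Te_i$ do have small averages, because $\|\sum_sTe_{i_s}\|\le\|T\|\varphi(M)$. Conversely, we should like small averages to force a bound on $\|\sum a_ix_i\|$ in terms of $\|\sum a_ie_i\|$.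

\medskip\noindent\textbf{Single vectors.} We show $\limsup\|x_i\|\le4\lambda$. Suppose that $K>4\lambda$ and $\|x_i\|>K$ for infinitely many $i$. Let $g_i$ be a lift of $e_i$ with $\|g_i\|\le\lambda$; then $\beta_i=g_i-x_i\in\ell_1$. Among the $i$ with $\|x_i\|>K$ pass to a subsequence along which $\beta_i$ converges coordinatewise to some $b\in\ell_1$, and put $d_i=\beta_i-b$. Fix $\eta>0$ and a corresponding $M$.

First, $\|b\|\le\lambda+\eta$. Indeed $\|\frac1M\sum_{s\le M}\beta_{i_s}\|\le\lambda+\eta$ for all $i_1<\dots<i_M$. As the indices tend to infinity these averages tend to $b$ coordinatewise, and the norm of $\ell_1$ is lower semicontinuous for coordinatewise convergence.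

Second, the $d_i$ tend to $0$ coordinatewise, so for a sufficiently sparse choice of indices $d_{i_1},\dots,d_{i_M}$ are almost disjointly supported. Therefore
\[
\sum_s\|d_{i_s}\|\le\Big\|\sum_sd_{i_s}\Big\|+\eta\le\Big\|\sum_sg_{i_s}\Big\|+\Big\|\sum_sx_{i_s}\Big\|+M\|b\|+\eta\le M(2\lambda+2\eta)+\eta .
\]
Some $s$ satisfies $\|d_{i_s}\|\le2\lambda+3\eta$, and then $\|x_{i_s}\|\le\|g_{i_s}\|+\|b\|+\|d_{i_s}\|\le4\lambda+4\eta$. For small $\eta$ this contradicts $\|x_{i_s}\|>K$. Since here $B=c=1$, the number $4\lambda$ is the constant $\lambda(1+B)(1+\frac1c)$ of Theorem~\ref{thm:lift}.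

The method is to write the large vector as (small lift) $-$ (correction in $W$), and to add up $M$ independent copies. The corrections add up linearly, since $W$ behaves like $\ell_1$. Hence the $x$'s, whose sum is small, cannot have been large.

\medskip\noindent\textbf{Pairs.} Suppose next that, for some $K>4\lambda$, every pair $i<j$ is bad: there are scalars with $\|a_{ij}e_i+b_{ij}e_j\|=1$ but $\|a_{ij}x_i+b_{ij}x_j\|>K$. Take lifts $g_{ij}$ of $a_{ij}e_i+b_{ij}e_j$ with $\|g_{ij}\|\le\lambda$, and put $\beta_{ij}=g_{ij}-a_{ij}x_i-b_{ij}x_j\in\ell_1$. After passing to a subsequence, the coordinatewise limits $\beta_i=\lim_j\beta_{ij}$ and $b=\lim_i\beta_i$ exist, and the scalars $a_{ij},b_{ij}$ have iterated limits $\alpha,\alpha'$. Run $M$ \emph{threads} $i_1<j_1<i_2<j_2<\dots<i_M<j_M$. The increments $\beta_{i_s}-b$ and $\beta_{i_sj_s}-\beta_{i_s}$ tend to $0$ coordinatewise in their last index. So for a sparse choice the vectors $\beta_{i_sj_s}-b$, $s\le M$, are almost disjointly supported, while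
\[
\sum_s(a_{i_sj_s}x_{i_s}+b_{i_sj_s}x_{j_s})\approx\alpha\sum_sx_{i_s}+\alpha'\sum_sx_{j_s}
\]
is small compared with $M$. The argument ends as before.

\medskip\noindent\textbf{What has to be added.}
\begin{itemize}
\item For general $W$ we need limits such as $b$ to exist in $W$. An asymptotic $\ell_1$ basis is boundedly complete, and this suffices (Lemma~\ref{lem:bc}). Iterated limits are organized by an ultrafilter and by trees (Section~\ref{sec:prelim}).
\item Lifts with small averages have to be found. For a large constant $C$ the lifts $x_i+Cw_i$ are as legitimate as the $x_i$, so a choice must be made. Section~\ref{sec:avg} makes it.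
\item Bad sets may have unbounded size. Then there is no limit $\alpha$ of ``the $l$-th coefficient'' to help us, and small averages no longer suffice. An ordinal rank on finite sets replaces them (Section~\ref{sec:rank}).
\end{itemize}

\section{Limits along an ultrafilter, trees, and splitting}\label{sec:prelim}

\subsection{Setting}

Identify $W$ with its image in $X$, with the norm of $X$; \eqref{eq:al1} survives with another $c\in(0,1]$, and $c$ refers to this norm from now on. Replacing $X$ by $q^{-1}([e_i])$ we may assume $Z=[e_i]$. By the open mapping theorem there is $\lambda$ such that every $z\in Z$ has a lift of norm $\le\lambda\|z\|$. Let $B,D\ge1$ be the basis constants of $(w_m)$ and $(e_i)$. Interval projections in $Z$ have norm $\le2D$. Let $P_m$ be the basis projections of $W$ (with $P_0=0$), $w_m^*\in W^*$ the coordinate functionals, and $f_m\in X^*$ fixed extensions of $w_m^*$. Put $\varphi_M=\varphi(M)/M\in(0,1]$.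

\begin{lemma}\label{lem:wnull}
$e_i\to0$ weakly.
\end{lemma}

\begin{proof}
Suppose $f\in Z^*$ and $|f(e_i)|\ge\delta>0$ for infinitely many $i$. Choose $M$ of these, $i_1<\dots<i_M$, and unimodular $\theta_s$ with $\theta_sf(e_{i_s})=|f(e_{i_s})|$. Then $M\delta\le f(\sum_s\theta_se_{i_s})\le\|f\|\varphi(M)$ for every $M$, contradicting $\varphi(M)/M\to0$.
\end{proof}

\subsection{Generic tuples}

Fix a free ultrafilter $\mathcal U$ on $\mathbb N$. Write $\forall^{\mathcal U}i$ for ``for all $i$ in some set of $\mathcal U$'', and $\lim_{i\to\mathcal U}$ for limits along $\mathcal U$; these exist for bounded scalar functions, and in the weak$^*$ topology for bounded functions into a dual space. A function of $i$ need only be defined on a set of $\mathcal U$. Tuples of indices are always increasing and are identified with finite sets. This is harmless because $\{i:i>k\}\in\mathcal U$ for all $k$.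

A property $P$ of $n$-tuples is \emph{generic} if $\forall^{\mathcal U}i_1\cdots\forall^{\mathcal U}i_n\ P(i_1,\dots,i_n)$. For a bounded scalar function $F$ of $n$-tuples, its \emph{iterated limit} is
\[
\operatorname{Lim}F=\lim_{i_1\to\mathcal U}\cdots\lim_{i_n\to\mathcal U}F(i_1,\dots,i_n).
\]
A function $F$ that is defined for generic tuples only is given the value $0$ elsewhere. For a tuple variable $p=(i_1,\dots,i_n)$ we also write $\operatorname{Lim}_pF(p)$. If $n=0$, then $\operatorname{Lim}F=F$.

\begin{lemma}\label{lem:U}
\begin{itemize}
\item[(U1)] A finite conjunction of generic properties is generic. Iterated limits are additive, and if $F\le G$ generically, then $\operatorname{Lim}F\le\operatorname{Lim}G$.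
\item[(U2)] If $\operatorname{Lim}F=a$ and $\eta>0$, then generically $|F-a|<\eta$.
\item[(U3)] Let $1\le k_1<\dots<k_m\le n$. If $P$ is a generic property of $m$-tuples, then $P(i_{k_1},\dots,i_{k_m})$ is a generic property of $n$-tuples. Likewise the iterated limit of $F(i_{k_1},\dots,i_{k_m})$ over $n$-tuples is $\operatorname{Lim}F$.
\item[(U4)] $P$ is generic if and only if there are sets $S_k(i_1,\dots,i_{k-1})\in\mathcal U$ such that $P$ holds whenever $i_k\in S_k(i_1,\dots,i_{k-1})$ for $k=1,\dots,n$.
\end{itemize}
\end{lemma}

\begin{proof}
(U1) Sets in $\mathcal U$ are closed under finite intersection, and $\lim_{i\to\mathcal U}$ is additive and monotone; work from the innermost variable outward.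

(U3) Quantifiers and limits over variables that do not occur are void.

(U2) Let $n\ge1$, and let $F_k(i_1,\dots,i_k)$ be the iterated limit of $F$ over $i_{k+1},\dots,i_n$, so $F_0=a$, $F_n=F$ and $F_{k-1}(i_1,\dots,i_{k-1})=\lim_{i_k\to\mathcal U}F_k(i_1,\dots,i_k)$. For every $(i_1,\dots,i_{k-1})$ we have $\forall^{\mathcal U}i_k$: $|F_k-F_{k-1}|<\eta/n$. Combine these by (U3) and (U1).

(U4) ``If'' follows by backward induction on $k$. For ``only if'', let $P_k(i_1,\dots,i_k)$ be the statement $\forall^{\mathcal U}i_{k+1}\cdots\forall^{\mathcal U}i_n\,P$. Then $P_0$ holds. If $P_{k-1}(i_1,\dots,i_{k-1})$ holds, let $S_k(i_1,\dots,i_{k-1})$ be the set of $i$ with $P_k(i_1,\dots,i_{k-1},i)$, which is in $\mathcal U$; otherwise let $S_k=\mathbb N$.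
\end{proof}

By (U4) and (U3), when indices are chosen one after another, finitely many generic properties of the tuple or of its (possibly interleaved) subtuples, and any further restrictions of each index to a set of $\mathcal U$ depending on the history, can be imposed simultaneously. One intersects finitely many sets of $\mathcal U$ at each step.

\subsection{Limits in \texorpdfstring{$W$}{W}}

In the model case $W$ was a dual space. The next lemma is the substitute: it says that the basis is boundedly complete.

\begin{lemma}\label{lem:bc}
For $F\in W^{**}$ the series $\pi F=\sum_mF(w_m^*)w_m$ converges in $W$. The map $\pi$ is linear, $\|\pi F\|\le B\|F\|$, $w_m^*(\pi F)=F(w_m^*)$, and $\pi|_W=\mathrm{id}$.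
\end{lemma}

\begin{proof}
Let $s_n=\sum_{m\le n}F(w_m^*)w_m=P_n^{**}F$, so $\|s_n\|\le B\|F\|$. If $(s_n)$ is not Cauchy, there are $\delta>0$ and $p_1<q_1\le p_2<q_2\le\cdots$ with $\|s_{q_k}-s_{p_k}\|\ge\delta$. Put $u_k=s_{p_{k+1}}-s_{p_k}$. Since $P_{q_k}u_k=s_{q_k}-s_{p_k}$, we have $\|u_k\|\ge\delta/B$. For any $n$ choose $k_0$ with $p_{k_0}\ge N(n)$. Then \eqref{eq:al1} gives
\[
2B\|F\|\ge\|s_{p_{k_0+n}}-s_{p_{k_0}}\|=\Big\|\sum_{k=k_0}^{k_0+n-1}u_k\Big\|\ge\frac{cn\delta}B ,
\]
which is impossible for large $n$. The remaining assertions are immediate.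
\end{proof}

We identify $W^{**}$ isometrically with $W^{\perp\perp}=\ker q^{**}\subset X^{**}$. Since $f_m$ extends $w_m^*$, we have $F(w_m^*)=F(f_m)$ for $F\in W^{\perp\perp}$.

\begin{definition}
A $W$-valued function $d$ on a set of $\mathcal U$ is \emph{null} if $\lim_{i\to\mathcal U}w_m^*(d(i))=0$ for all $m$; then $\lim_{i\to\mathcal U}\|P_md(i)\|=0$ for all $m$. A bounded sequence $(x_i)$ in $X$ is \emph{admissible} if $qx_i=e_i$ for all $i$ and $\lim_{i\to\mathcal U}f_m(x_i)=0$ for all $m$.
\end{definition}

Admissible sequences exist. Take lifts $x_i^0$ of $e_i$ with $\|x_i^0\|\le\lambda$ and let $G\in X^{**}$ be the weak$^*$ limit of $x^0_i$ along $\mathcal U$. Since $q^{**}$ is weak$^*$ continuous and $e_i\to0$ weakly, $q^{**}G=0$. So $G\in W^{**}$, and $\pi G\in W$ satisfies $f_m(\pi G)=w_m^*(\pi G)=G(f_m)=\lim_{i\to\mathcal U}f_m(x_i^0)$. Hence $x_i=x_i^0-\pi G$ is admissible. If $(x_i)$ is admissible and $(v_i)\subset W$ is bounded and null, then $(x_i+v_i)$ is admissible.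

\subsection{Trees of corrections}

In the model case a single vector led to $b\leftarrow\beta_i$ and a pair to $b\leftarrow\beta_i\leftarrow\beta_{ij}$. For bad sets of varying size the corrections are indexed by a tree without infinite branches. We write $t^\frown i=t\cup\{i\}$ for $i>\max t$, with $\max\emptyset=0$.

\begin{definition}
A \emph{tree} is a family $\mathcal T$ of finite subsets of $\mathbb N$ that contains $\emptyset$, is closed under initial segments, and has the following two properties. No infinite $L\subset\mathbb N$ has all its finite initial segments in $\mathcal T$. Each $t\in\mathcal T$ is either \emph{terminal} (no $t^\frown i$ is in $\mathcal T$) or satisfies $\{i>\max t:t^\frown i\in\mathcal T\}\in\mathcal U$.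
\end{definition}

Functions on $\mathcal T$ can be defined, and statements about $\mathcal T$ proved, by recursion from the terminal elements: the value at a nonterminal $t$ is given by the values at the sets $t^\frown i\in\mathcal T$. Indeed, if the value at some $t$ were left undefined, it would be undefined at some $t^\frown i\in\mathcal T$, and so on, producing an infinite $L$ as excluded.

\begin{lemma}\label{lem:tree}
Let $(x_i)$ be admissible and $\mathcal T$ a tree. For each terminal $t$ let $a^t=(a_i^t)_{i\in t}$ be scalars, bounded uniformly in $t$ and $i$, and let $g(t)\in X$ satisfy $qg(t)=\sum_{i\in t}a_i^te_i$ and $\|g(t)\|\le R$. Put $a(t)=a^t$ for terminal $t$ and, recursively, $a(t)_j=\lim_{i\to\mathcal U}a(t^\frown i)_j$ $(j\in t)$ for nonterminal $t$. Let $z(t)=\sum_{j\in t}a(t)_jx_j$. Then there is $\beta:\mathcal T\to W$ such that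
\begin{itemize}
\item[(i)] $\beta(t)=g(t)-z(t)$ for terminal $t$;
\item[(ii)] for nonterminal $t$, the function $i\mapsto\beta(t^\frown i)-\beta(t)$ is null;
\item[(iii)] $\|\beta(t)\|\le B(R+\|z(t)\|)$ for all $t$; in particular $\|\beta(\emptyset)\|\le BR$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $G(t)=g(t)$ for terminal $t$, and for nonterminal $t$ let $G(t)\in X^{**}$ be the weak$^*$ limit of $G(t^\frown i)$ along $\mathcal U$. Then $\|G(t)\|\le R$, and
\begin{equation}\label{eq:qG}
q^{**}G(t)=\sum_{j\in t}a(t)_je_j .
\end{equation}
This holds for terminal $t$. If it holds for all $t^\frown i\in\mathcal T$, then $q^{**}G(t)$ is the weak$^*$ limit of $\sum_{j\in t}a(t^\frown i)_je_j+a(t^\frown i)_ie_i$. Here the last term tends to $0$ weakly, since the coefficients are bounded and $(e_i)$ is weakly null, and \eqref{eq:qG} follows for $t$.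

Hence $G(t)-z(t)\in\ker q^{**}=W^{**}$, and we put $\beta(t)=\pi(G(t)-z(t))$. Now (i) holds because $\pi|_W=\mathrm{id}$, and (iii) holds by Lemma~\ref{lem:bc} and $z(\emptyset)=0$. For (ii), $w_m^*(\beta(t))=\langle G(t)-z(t),f_m\rangle$. Along $\mathcal U$ we have $\langle G(t^\frown i),f_m\rangle\to\langle G(t),f_m\rangle$ and
\[
f_m\big(z(t^\frown i)-z(t)\big)=\sum_{j\in t}\big(a(t^\frown i)_j-a(t)_j\big)f_m(x_j)+a(t^\frown i)_if_m(x_i)\to0 ,
\]
the last term by admissibility.
\end{proof}

Thus for terminal $t=\{i_1<\dots<i_n\}$ the correction is $\beta(\emptyset)$ plus $n$ increments, each of which is null in its last index.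

\subsection{Splitting into almost successive blocks}

In the model case null vectors were made almost disjoint by a sparse choice. For an asymptotic $\ell_1$ basis we must know beforehand how many blocks there will be. The point of the next lemma is that only the number of \emph{runs} counts, not the number of steps.

Consider a process of finitely many steps, whose number may depend on the choices made. At step $k$ the history determines a null function $d_k$; then an index $i_k$, larger than all earlier ones, is chosen, and $\delta_k=d_k(i_k)$.

\begin{lemma}\label{lem:split}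
Let $n\in\mathbb N$ and $\varepsilon>0$, and suppose that the steps of such a process are grouped into at most $n$ runs of consecutive steps, $n$ being known beforehand. By restricting each $i_k$ to a set of $\mathcal U$ depending on the history one can guarantee
\[
\Big\|\sum_k\delta_k\Big\|\ge c\sum_{\text{runs }\mathcal R}\Big\|\sum_{k\in\mathcal R}\delta_k\Big\|-\varepsilon .
\]
\end{lemma}

\begin{proof}
Let $m_0=N(n)$ and $\eta_k=\varepsilon2^{-k-2}$ for $k\ge1$. At step $k$ restrict to those $i$ with $\|P_{m_{k-1}}d_k(i)\|<\eta_k$; since $d_k$ is null, they form a set of $\mathcal U$. After $i_k$ has been chosen, let $m_k>m_{k-1}$ be least with $\|(I-P_{m_k})\delta_k\|<\eta_k$. Put $\delta_k'=(P_{m_k}-P_{m_{k-1}})\delta_k$; then $\|\delta_k-\delta_k'\|<2\eta_k$. The sums of the $\delta_k'$ over the runs are at most $n$ successive vectors supported in $\{m:m>N(n)\}$, so \eqref{eq:al1}, with zero vectors added if necessary, applies to them. Replacing $\delta_k'$ by $\delta_k$ on both sides costs at most $(1+c)\sum_k2\eta_k\le(1+c)\varepsilon/2\le\varepsilon$.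
\end{proof}

If the number of steps is fixed, the conclusion of Lemma~\ref{lem:split} is a generic property of the tuple of indices, by (U4).

\section{Lifts with small averages}\label{sec:avg}

For a bounded sequence $y=(y_i)$ in $X$ put
\[
A_M(y)=\operatorname{Lim}\Big\|\frac1M\sum_{l=1}^My_{i_l}\Big\| .
\]
The goal of this section is the following.

\begin{proposition}\label{prop:avg}
There are an admissible sequence $(x_i)$ and integers $M_k\to\infty$ with $A_{M_k}(x)\to0$.
\end{proposition}

\begin{lemma}\label{lem:A}
\begin{itemize}
\item[(a)] $A_M$ is subadditive, $A_M(-y)=A_M(y)$, and $A_M(y)\le\lim_{i\to\mathcal U}\|y_i\|$.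
\item[(b)] $A_{MQ}(y)\le A_M(y)$.
\item[(c)] If $(v_i)\subset W$ is bounded and null, then $\lim_{i\to\mathcal U}\|v_i\|\le c^{-1}A_M(v)$ for all $M$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) follows from the triangle inequality, (U1) and (U3). (b) Split the $MQ$ variables into $Q$ consecutive groups of $M$. The norm of the full average is at most the mean of the norms of the group averages, each of which has iterated limit $A_M(y)$ by (U3). (c) Apply Lemma~\ref{lem:split} to $M$ steps with $d_k(i)=v_i/M$, each step being a run. Generically $\|\frac1M\sum_lv_{i_l}\|\ge\frac cM\sum_l\|v_{i_l}\|-\varepsilon$. Take iterated limits and let $\varepsilon\to0$.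
\end{proof}

Property (c) says that null sequences in $W$ never have small averages unless they are small themselves. So corrections which work for two different $M$ must nearly agree; this will allow us to treat all $M$ at once. First we fix $M$.

\subsection{One \texorpdfstring{$M$}{M} at a time: forgetting the history}

Fix an admissible sequence $(x_i)$. The vector $\frac1M\sum_{i\in t}e_i$, $|t|=M$, has norm $\le\varphi_M$, hence a lift $g(t)$ with $\|g(t)\|\le\lambda\varphi_M$. Lemma~\ref{lem:tree} on the tree of all sets of size at most $M$ expresses this lift as $\beta(\emptyset)$ plus an average of vectors $x_{i_l}+w(\{i_1,\dots,i_{l-1}\};i_l)$ with null corrections $w$. The difficulty is that the correction of $x_{i_l}$ depends on the history $\{i_1,\dots,i_{l-1}\}$, whereas we want a sequence. We show that on average the dependence is slight, by computing one and the same sum along the rows and along the columns of a square of indices.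

\medskip\noindent\textbf{The case $M=2$.} Let $i_{11}<i_{12}<i_{21}<i_{22}$. Then $\beta(\{i,j\})=g(\{i,j\})-\frac12(x_i+x_j)$, and the $x$'s cancel in
\[
\begin{split}
\beta(\{i_{11},i_{12}\})+\beta(\{i_{21},i_{22}\})-\beta(\{i_{11},i_{21}\})-\beta(\{i_{12},i_{22}\})\\
=g(\{i_{11},i_{12}\})+g(\{i_{21},i_{22}\})-g(\{i_{11},i_{21}\})-g(\{i_{12},i_{22}\}),
\end{split}
\]
a vector of norm $\le4\lambda\varphi_2$. With $w(t;i)=2(\beta(t^\frown i)-\beta(t))$ the left side equals
\[
\tfrac12\big[w(i_{11};i_{12})-w(\emptyset;i_{12})\big]+\tfrac12\big[w(\emptyset;i_{21})-w(i_{11};i_{21})\big]+\tfrac12\big[w(i_{21};i_{22})-w(i_{12};i_{22})\big],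
\]
where we write $w(i;j)$ for $w(\{i\};j)$. The three brackets are null in $i_{12}$, $i_{21}$, $i_{22}$ respectively, so by splitting each of them generically has norm at most a constant times $\varphi_2$. In particular, generically the correction $w(i;j)$ after the history $\{i\}$ is within $\text{const}\cdot\varphi_2$ of $w(\emptyset;j)$, the correction after no history.

\begin{lemma}\label{lem:oneM}
There is a constant $C_2$ such that for each $M$ there is a bounded null sequence $(w_i^M)_i\subset W$ with $A_M(x+w^M)\le C_2\varphi_M$.
\end{lemma}

\begin{proof}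
\emph{The tree.} Let $\mathcal T=\{t:|t|\le M\}$, $a_i^t=1/M$ for $i\in t$, $|t|=M$, and $g(t)$ as above. Take $\beta$ from Lemma~\ref{lem:tree} with $R=\lambda\varphi_M$. Here all $a(t)_j=1/M$, so $z(t)=\frac1M\sum_{j\in t}x_j$ and $\beta$ is bounded; also $\|\beta(\emptyset)\|\le B\lambda\varphi_M$. For $|t|<M$ and $i>\max t$ put $w(t;i)=M(\beta(t^\frown i)-\beta(t))$. This is bounded, and null in $i$.

\emph{The square.} Choose indices $i_{j,l}$, $1\le j,l\le M$, increasing in the lexicographic order of $(j,l)$. Let
\[
d_{j,l}(i)=\tfrac1M\big[w(\{i_{j,1},\dots,i_{j,l-1}\};i)-w(\{i_{1,l},\dots,i_{j-1,l}\};i)\big],\qquad\delta_{j,l}=d_{j,l}(i_{j,l}).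
\]
At step $(j,l)$ the function $d_{j,l}$ is determined by the history and is null. Put $\mathrm{row}_j=\{i_{j,1},\dots,i_{j,M}\}$ and $\mathrm{col}_l=\{i_{1,l},\dots,i_{M,l}\}$. Telescoping along rows and along columns,
\[
\sum_{j,l}\delta_{j,l}=\sum_j\big(\beta(\mathrm{row}_j)-\beta(\emptyset)\big)-\sum_l\big(\beta(\mathrm{col}_l)-\beta(\emptyset)\big)=\sum_jg(\mathrm{row}_j)-\sum_lg(\mathrm{col}_l),
\]
because the terms $\beta(\emptyset)$ cancel and $\sum_jz(\mathrm{row}_j)=\frac1M\sum_{j,l}x_{i_{j,l}}=\sum_lz(\mathrm{col}_l)$. The norm of this vector is at most $2M\lambda\varphi_M$. By Lemma~\ref{lem:split} with $M^2$ runs of one step each and $\varepsilon=\lambda M\varphi_M$, generically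
\[
\sum_{j,l}\|\delta_{j,l}\|\le\frac{3\lambda}cM\varphi_M .
\]

\emph{Choosing one history.} The vector $\delta_{j,l}$ depends only on its column predecessors $i_{1,l},\dots,i_{j-1,l}$, its row predecessors $i_{j,1},\dots,i_{j,l-1}$, and $i_{j,l}$, chosen in this order. Taking iterated limits and dropping the other variables by (U3), we get
\[
\frac1{M^2}\sum_{j,l}h(j,l)\le C_1\varphi_M,\qquad C_1=\frac{3\lambda}c,\qquad h(j,l)=\operatorname{Lim}_{p'}\operatorname{Lim}_{p}\lim_{i\to\mathcal U}\|w(p;i)-w(p';i)\|,
\]
where $|p'|=j-1$, $|p|=l-1$ and $p'<p$. Choose $j$ with $\frac1M\sum_lh(j,l)\le C_1\varphi_M$. By (U2), applied to the function $p'\mapsto\frac1M\sum_l\operatorname{Lim}_p\lim_{i\to\mathcal U}\|w(p;i)-w(p';i)\|$, there is a fixed set $p^*$ with $|p^*|=j-1$ and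
\begin{equation}\label{eq:pstar}
\frac1M\sum_{l=1}^M\operatorname{Lim}_{p}\lim_{i\to\mathcal U}\|w(p;i)-w(p^*;i)\|\le2C_1\varphi_M\qquad(|p|=l-1\text{ in the }l\text{-th term}).
\end{equation}
Let $w_i^M=w(p^*;i)$ for $i>\max p^*$ and $w_i^M=0$ otherwise. This sequence is bounded and null.

\emph{The averages.} For $t=\{i_1<\dots<i_M\}$, telescoping gives
\[
\frac1M\sum_{l=1}^M\big(x_{i_l}+w(\{i_1,\dots,i_{l-1}\};i_l)\big)=z(t)+\beta(t)-\beta(\emptyset)=g(t)-\beta(\emptyset),
\]
a vector of norm $\le(1+B)\lambda\varphi_M$. If $i_1>\max p^*$, replacing each $w(\{i_1,\dots,i_{l-1}\};i_l)$ by $w_{i_l}^M$ changes the left side by at most $\frac1M\sum_l\|w(\{i_1,\dots,i_{l-1}\};i_l)-w(p^*;i_l)\|$. By \eqref{eq:pstar} and (U3) the iterated limit of this number is at most $2C_1\varphi_M$. So $C_2=(1+B)\lambda+2C_1$ works.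
\end{proof}

\subsection{All \texorpdfstring{$M$}{M} at once}

\begin{proof}[Proof of Proposition~\ref{prop:avg}]
Since $\varphi_M\to0$, there are powers of two $M_1<M_2<\cdots$ with $\sum_k\varphi_{M_k}<\infty$. The sequence $w^{M_{k+1}}-w^{M_k}$ is bounded and null, and $M_k$ divides $M_{k+1}$. By Lemma~\ref{lem:A}(c), (a), (b) and Lemma~\ref{lem:oneM},
\[
\begin{split}
\lim_{i\to\mathcal U}\|w_i^{M_{k+1}}-w_i^{M_k}\|&\le c^{-1}\big[A_{M_{k+1}}(x+w^{M_{k+1}})+A_{M_{k+1}}(x+w^{M_k})\big]\\
&\le c^{-1}C_2(\varphi_{M_{k+1}}+\varphi_{M_k}) .
\end{split}
\]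
Let $\varepsilon_k>0$ be twice the last expression, and $\sigma_k=\sum_{j\ge k}\varepsilon_j$, so $\sigma_k\to0$. The sets
\[
U_k=\{i>k:\ \|w_i^{M_{j+1}}-w_i^{M_j}\|\le\varepsilon_j\text{ for }j\le k\}
\]
belong to $\mathcal U$, decrease, and have empty intersection. Let $w_i=w_i^{M_k}$ for $i\in U_k\setminus U_{k+1}$ and $w_i=0$ for $i\notin U_1$. If $i\in U_k$, then $w_i=w_i^{M_{k'}}$ for some $k'\ge k$ with $i\in U_{k'}$, so $\|w_i-w_i^{M_k}\|\le\sigma_k$. For $k=1$ this shows that $(w_i)$ is bounded. It is null, because $\lim_{i\to\mathcal U}|w_m^*(w_i)|\le\|w_m^*\|\sigma_k$ for all $k$. Hence $x'=x+w$ is admissible, and $A_{M_k}(x')\le A_{M_k}(x+w^{M_k})+\sigma_k\le C_2\varphi_{M_k}+\sigma_k\to0$.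
\end{proof}

\section{The rank argument}\label{sec:rank}

From now on $(x_i)$ and $(M_k)$ are as in Proposition~\ref{prop:avg}, $R_x=\sup_i\|x_i\|$, $\delta>0$ is fixed, and
\[
K=\lambda(1+B)\Big(1+\frac1c\Big)+\delta .
\]
We show that $e_i\mapsto x_i$ defines an operator of norm at most $K$ on $[e_i]_{i\in L}$ for some infinite $L$. If not, the finite sets on which this fails are the terminal elements of a tree. As in the model case, $M$ threads through this tree give $M$ vectors $z(t_s)$ whose sum has norm at least a fixed multiple of $M$ (Lemma~\ref{lem:key}). We then choose threads for which the sum is smaller than that. How they are chosen depends on whether the rank of the tree is finite or infinite.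

\subsection{Good sets and the tree of bad sets}

Call a finite $t\subset\mathbb N$ \emph{good} if $\|\sum_{i\in t}a_ix_i\|\le K\|\sum_{i\in t}a_ie_i\|$ for all scalars $a_i$, and \emph{bad} otherwise. Subsets of good sets are good, and $\emptyset$ is good. If some infinite $L$ has only good finite subsets, then $Te_i=x_i$ $(i\in L)$ extends to a bounded operator on $[e_i]_{i\in L}$ with $\|T\|\le K$ and $qT=\mathrm{id}$, and Theorem~\ref{thm:lift} is proved. \emph{Suppose, for contradiction, that there is no such $L$.}

Let
\[
\mathcal T=\{\emptyset\}\cup\{t\ne\emptyset:\ t\setminus\{\max t\}\text{ is good}\}.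
\]
All good sets belong to $\mathcal T$, and $\mathcal T$ is closed under initial segments. If $t\in\mathcal T$ is good, all $t^\frown i$ with $i>\max t$ are in $\mathcal T$; if $t$ is bad, none is. If all finite initial segments of an infinite $L$ were in $\mathcal T$, they would all be good, and so would all finite subsets of $L$, contrary to our assumption. Hence $\mathcal T$ is a tree, and its terminal elements are exactly its bad elements.

For each bad $t\in\mathcal T$ fix scalars $a^t$ with
\[
\Big\|\sum_{i\in t}a_i^te_i\Big\|=1,\qquad\|z(t)\|>K,\qquad\text{where }z(t)=\sum_{i\in t}a_i^tx_i ,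
\]
and a lift $g(t)$ of $\sum_{i\in t}a_i^te_i$ with $\|g(t)\|\le\lambda$. Then $|a_i^t|\le2D$. Let $\beta$ be given by Lemma~\ref{lem:tree} with $R=\lambda$, so $\|\beta(\emptyset)\|\le B\lambda$.

\subsection{The key estimate}

The next lemma is the computation of Section~\ref{sec:model} for general bad sets. It allows the threads to be extended by turns.

\begin{lemma}\label{lem:key}
Let $t_1,\dots,t_M\in\mathcal T$ be bad sets obtained from $M$ copies of $\emptyset$ \textup{(}``threads''\textup{)} by a process that at each step extends one thread, good at that moment, by an index larger than all indices used before. Suppose the steps split into at most $\nu$ runs, $\nu$ being known beforehand, where a run consists of consecutive steps extending the same thread. Suppose also that the indices are restricted as in Lemma~\ref{lem:split} with $n=\nu$, $\varepsilon=c\delta/4$ and $d_k(i)=\beta(t^\frown i)-\beta(t)$, where $t$ is the thread extended at step $k$. Then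
\[
\Big\|\sum_{s=1}^Mz(t_s)\Big\|>\frac{c\delta}4M .
\]
\end{lemma}

\begin{proof}
The functions $d_k$ are null by Lemma~\ref{lem:tree}(ii), since good sets are nonterminal. We have $\sum_k\delta_k=\sum_s(\beta(t_s)-\beta(\emptyset))$, and $\|\beta(t_s)-\beta(\emptyset)\|$ is at most the sum of the norms of the run-sums belonging to thread $s$. Suppose $\|\sum_sz(t_s)\|\le\frac{c\delta}4M$. Since $\beta(t_s)=g(t_s)-z(t_s)$, Lemma~\ref{lem:split} gives
\[
c\sum_s\|\beta(t_s)-\beta(\emptyset)\|-\frac{c\delta}4\le\Big\|\sum_sg(t_s)-\sum_sz(t_s)-M\beta(\emptyset)\Big\|\le M\lambda+\frac{c\delta}4M+MB\lambda .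
\]
So for some $s$ we have $\|\beta(t_s)-\beta(\emptyset)\|\le c^{-1}\lambda(1+B)+\frac\delta2$. Then
\[
K<\|z(t_s)\|\le\|g(t_s)\|+\|\beta(t_s)\|\le\lambda+B\lambda+c^{-1}\lambda(1+B)+\frac\delta2<K,
\]
a contradiction.
\end{proof}

It remains to construct such threads with $\|\sum_sz(t_s)\|\le\frac{c\delta}4M$.

\subsection{The rank}

How many indices a good set needs to become bad is measured by an ordinal. Define $r$ on $\mathcal T$ by recursion: $r(t)=-1$ if $t$ is bad, and for good $t$ let $r(t)$ be the least ordinal $\xi\ge0$ with $\{i:r(t^\frown i)<\xi\}\in\mathcal U$. Here $-1$ counts as less than every ordinal. The definition gives, for good $t$: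
\begin{itemize}
\item[(R1)] $\forall^{\mathcal U}i$: $r(t^\frown i)<r(t)$.
\item[(R2)] For every ordinal $0\le\xi<r(t)$, $\forall^{\mathcal U}i$: $r(t^\frown i)\ge\xi$.
\end{itemize}
For (R2), the set $\{i:r(t^\frown i)<\xi\}$ is not in $\mathcal U$, so its complement is. By (R1) we can force sets to become bad in finitely many steps. By (R2) we can keep them good for a while. Let $\alpha=r(\emptyset)\ge0$.

\subsection{Finite rank}

Suppose $\alpha<\omega$ and let $n=\alpha+1$. By (R1) and (R2), for good $t$ of finite rank
\begin{equation}\label{eq:drop}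
\forall^{\mathcal U}i:\quad r(t^\frown i)=r(t)-1 .
\end{equation}
(If $r(t)=0$, then (R1) alone gives this.) So generically $t=\{i_1<\dots<i_n\}$ is a bad element of $\mathcal T$ with good proper initial segments. The bad sets that matter now all have the same size, and the argument for pairs applies. Let $\alpha_l$ be the iterated limit of $a_{i_l}^t$; then $|\alpha_l|\le2D$, and by (U2), for any given $\eta>0$, generically $|a_{i_l}^t-\alpha_l|\le\eta$ for $l=1,\dots,n$. Choose $\eta>0$ and then $M=M_k$ with
\[
n\big(2D(A_M(x)+\eta)+\eta R_x\big)\le\frac{c\delta}4 .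
\]

Run $M$ threads one after the other, each with $n$ steps, and let $i_{s,1}<\dots<i_{s,n}$ be the indices of thread $s$. There are $M$ runs. Besides the restrictions of Lemma~\ref{lem:split} (with $M$ runs) we choose each index so that the rank of the current thread drops by exactly one, as \eqref{eq:drop} allows. By the remark after Lemma~\ref{lem:U} we can moreover guarantee that the sets $t_s=\{i_{s,1},\dots,i_{s,n}\}$ satisfy
\[
|a_{i_{s,l}}^{t_s}-\alpha_l|\le\eta\quad(s\le M,\ l\le n),\qquad\Big\|\sum_{s\le M}x_{i_{s,l}}\Big\|\le M(A_M(x)+\eta)\quad(l\le n);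
\]
the second property is generic for the $M$-tuple $(i_{1,l},\dots,i_{M,l})$ by (U2). All $t_s$ have rank $-1$, i.e.\ are bad, and
\[
\Big\|\sum_sz(t_s)\Big\|\le\sum_{l=1}^n\Big\|\sum_sa_{i_{s,l}}^{t_s}x_{i_{s,l}}\Big\|\le n\big(2DM(A_M(x)+\eta)+M\eta R_x\big)\le\frac{c\delta}4M .
\]
This contradicts Lemma~\ref{lem:key}.

\subsection{Infinite rank: the idea for \texorpdfstring{$\alpha=\omega$}{alpha = omega}}

If $\alpha\ge\omega$, the bad sets reached by the threads have no bounded size, their coefficients need not stabilize, and small averages do not help. But now there is another source of smallness: many sets are good. If $v$ is a \emph{good} set that collects successive pieces of all $M$ threads, then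
\[
\Big\|\sum_{i\in v}b_ix_i\Big\|\le K\Big\|\sum_{i\in v}b_ie_i\Big\|,
\]
and the right side is $O(\varphi(M))$ when the pieces have bounded norm in $Z$. So we want to cover the indices of all threads by a fixed number of good sets. (This is not available if $\alpha<\omega$: by (R1), generic sets with more than $\alpha$ elements are bad. This is why Section~\ref{sec:avg} was needed.)

Let $\alpha=\omega$. By (R1), $\{i\}$ has finite rank or is bad for $\mathcal U$-almost all $i$. We build the threads in two rounds.

\emph{First round.} Give each thread one index, $i_1<\dots<i_M$, so that $r(\{i_s\})<\omega$, and so that $v=\{i_1,\dots,i_M\}$ is good. The latter is possible: by (R2) we may choose $i_1$ with $r(\{i_1\})\ge M-1$, then $i_2$ with $r(\{i_1,i_2\})\ge M-2$, and so on.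

\emph{Second round.} Thread $s$ now has rank $\rho_s=r(\{i_s\})<\omega$ and needs at most $\rho_s+1$ further indices to become bad. Extend the threads one after the other. Altogether at most $E=\sum_s(\rho_s+1)$ indices are used, and this number is known at the start of the round. Since $r(\emptyset)=\omega>E$, we can again collect these indices in a set $v$, started afresh from $\emptyset$, whose rank stays at least the number of indices still to come. So $v$ stays good.

There are at most $2M$ runs, although the number of steps is not known in advance. In general, finite numbers are replaced by ordinals below a power of $\omega$, and two rounds by $n$ rounds.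

\subsection{Infinite rank: the construction}

Let $\alpha\ge\omega$. Let $\gamma\ge1$ satisfy $\omega^\gamma\le\alpha<\omega^{\gamma+1}$, put $\Gamma=\omega^\gamma$, and let $n\in\mathbb N$ satisfy $\alpha<\Gamma\cdot n$. Recall that $\Gamma$ is a limit ordinal and that finite sums of ordinals $<\Gamma$ are $<\Gamma$. Choose $M$ with
\[
2DnK\varphi(M)\le\frac{c\delta}4M .
\]

\emph{Rounds.} Build threads $t_1,\dots,t_M$, initially $\emptyset$, in rounds $l=n-1,n-2,\dots,0$. At the start of round $l$ all threads satisfy $r(t_s)<\Gamma\cdot(l+1)$; this is true for $l=n-1$. In round $l$ process $s=1,\dots,M$ in this order: extend $t_s$ until $r(t_s)<\Gamma\cdot l$, doing nothing if this already holds. All indices obey the restrictions of Lemma~\ref{lem:split} (with $nM$ runs), exceed all earlier indices, and are chosen in accordance with (R1). So ranks along a thread strictly decrease, and each thread needs only finitely many steps per round. A thread is extended only while $r(t_s)\ge\Gamma\cdot l\ge0$, hence only while it is good. There are at most $nM$ runs. After round $0$ all threads have rank $-1$, i.e.\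 are bad.

\emph{The budget.} Let $v$ be the set of indices used so far in the current round; $v=\emptyset$ at its start. We show that $v$ can be kept good. At the start of round $l$, if $r(t_s)\ge\Gamma\cdot l$, write $r(t_s)=\Gamma\cdot l+\rho_s$ with $\rho_s<\Gamma$ and put $\tau_s=\rho_s+1<\Gamma$; otherwise put $\tau_s=0$. For $0\le s\le M$ let
\[
E_s=\tau_M+\tau_{M-1}+\dots+\tau_{s+1}\quad\text{(in this order)},\qquad E_M=0,
\]
so that $E_{s-1}=E_s+\tau_s$. Thus $E_s$ is the rank reserved for the threads after the $s$-th. While thread $s$ is being processed, with current rank $r(t_s)=\Gamma\cdot l+\rho$, we maintain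
\begin{equation}\label{eq:inv}
r(v)\ge E_s+\rho+1 ,
\end{equation}
and when thread $s$ is finished, $r(v)\ge E_s$.
\begin{itemize}
\item At the start of the round, $r(v)=r(\emptyset)=\alpha\ge\Gamma>E_0$.
\item When thread $s$ is reached, $r(v)\ge E_{s-1}=E_s+\tau_s$. If $\tau_s\ne0$ this is \eqref{eq:inv} with $\rho=\rho_s$. If $\tau_s=0$, nothing is done and $r(v)\ge E_s$.
\item Consider a step. The sets $t_s$ and $v$ are good, the latter by \eqref{eq:inv}. By (R1), $r(t_s^\frown i)<\Gamma\cdot l+\rho$ for $\mathcal U$-almost all $i$. By (R2) for $v$ with $\xi=E_s+\rho<r(v)$, also $r(v^\frown i)\ge E_s+\rho$ for $\mathcal U$-almost all $i$. Choose $i$ satisfying both and the other restrictions. If $r(t_s^\frown i)<\Gamma\cdot l$, the thread is finished and $r(v^\frown i)\ge E_s$. Otherwise $r(t_s^\frown i)=\Gamma\cdot l+\rho'$ with $\rho'<\rho$, and $r(v^\frown i)\ge E_s+\rho\ge E_s+\rho'+1$, so \eqref{eq:inv} persists.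
\end{itemize}
At the end of round $l$ we have $r(v)\ge E_M=0$. That is, the set $v_l$ of all indices used in round $l$ is good.

\emph{The estimate.} Let $t_{s,l}$ be the part of $t_s$ added in round $l$. Then $t_s$ is the union of its successive segments $t_{s,n-1}<\dots<t_{s,0}$, some possibly empty. Moreover $v_l=\bigcup_st_{s,l}$ and $t_{1,l}<\dots<t_{M,l}$. The vectors $v_{s,l}=\sum_{i\in t_{s,l}}a_i^{t_s}e_i$ are interval projections of the norm-one vectors $\sum_{i\in t_s}a_i^{t_s}e_i$. So $\|v_{s,l}\|\le2D$, and for fixed $l$ they are successive. Since $v_l$ is good,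
\[
\Big\|\sum_sz(t_s)\Big\|\le\sum_{l=0}^{n-1}\Big\|\sum_s\sum_{i\in t_{s,l}}a_i^{t_s}x_i\Big\|\le\sum_{l=0}^{n-1}K\Big\|\sum_sv_{s,l}\Big\|\le2DnK\varphi(M)\le\frac{c\delta}4M .
\]
This contradicts Lemma~\ref{lem:key}. Hence an infinite $L$ with all finite subsets good exists, and Theorem~\ref{thm:lift} is proved.\qed

\section{Scope of the lifting theorem}\label{sec:scope}

Theorem~\ref{thm:lift} only needs $Z$ to contain a normalized basic sequence with $\varphi(M)/M\to0$. So no twisted sum of $AD$, or of any space with an asymptotic $\ell_1$ basis, with $Z$ is HI if $Z$ contains an isomorphic copy of $c_0$ or of some $\ell_p$, $1<p<\infty$: the normalized image of the unit vector basis satisfies $\varphi(M)\le C$ or $\varphi(M)\le CM^{1/p}$, respectively, for a constant $C$. The same holds for another large class of spaces. Recall that a space is superreflexive if all its ultrapowers are reflexive.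

\begin{proposition}
If $W$ has an asymptotic $\ell_1$ basis and $Z$ contains an infinite-dimensional superreflexive subspace, then no twisted sum of $W$ and $Z$ is HI.
\end{proposition}

\begin{proof}
Let $(e_i)$ be a normalized basic sequence, with basis constant $D$, in a superreflexive subspace $S$. By Theorem~\ref{thm:lift} it suffices to show $\varphi(M)/M\to0$. The function $\varphi$ is subadditive, so $\varphi(M)/M$ converges to its infimum. If the limit is not $0$, there is $\eta>0$ with $\varphi(M)>\eta M$ for all $M$. Given $M$, take blocks $v_1<\dots<v_M$ in the unit ball and a norm-one functional $f$ with $\operatorname{Re}f(\sum_sv_s)>\eta M$. At least $\eta M/2$ of the $v_s$ satisfy $\operatorname{Re}f(v_s)\ge\eta/2$, since the others contribute at most $\eta M/2$ to the sum. So for each $N$ there are successive blocks $u_1<\dots<u_N$ in the unit ball all of whose convex combinations have norm $\ge\eta/2$. If $x\in\operatorname{conv}\{u_s\}_{s\le k}$ and $y\in\operatorname{conv}\{u_s\}_{k<s\le N}$, then $x$ is the image of $x-y$ under a basis projection, so $\|x-y\|\ge\|x\|/D\ge\eta/(2D)$.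

Take such blocks $u_1^N<\dots<u_N^N$ for every $N$, put $u_s^N=0$ for $s>N$, and let $\tilde u_s$ be the class of $(u_s^N)_N$ in an ultrapower of $S$ with respect to a free ultrafilter on $\mathbb N$. Since convex combinations are finite, the distance between $\operatorname{conv}\{\tilde u_s\}_{s\le k}$ and $\operatorname{conv}\{\tilde u_s\}_{s>k}$ is at least $\eta/(2D)$ for all $k$. The ultrapower is reflexive, so some subsequence of the bounded sequence $(\tilde u_s)$ converges weakly to a vector $u$. By Mazur's theorem $u$ is a norm limit of convex combinations of the $\tilde u_s$. So $u$ is at distance $<\eta/(8D)$ from $\operatorname{conv}\{\tilde u_s\}_{s\le k}$ for some $k$. Also by Mazur's theorem, $u$ lies in the norm closure of $\operatorname{conv}\{\tilde u_s\}_{s>k}$. This is a contradiction.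
\end{proof}

\begin{remark}[The condition on $Z$ cannot be dropped]
Let $W$ be the closed span of the even-indexed basis vectors of $AD$; its basis is asymptotic $\ell_1$. The quotient $AD/W$ is infinite-dimensional, since the odd-indexed coordinate functionals vanish on $W$. In the exact sequence $0\to W\to AD\to AD/W\to0$ the middle space is HI. So the sequence is nontrivial, and by Lemma~\ref{lem:ss} its quotient map is an isomorphism on no closed infinite-dimensional subspace. On the other hand, $\varphi(M)/M\to0$ is not necessary for lifting. If $(e_i)$ is equivalent to the unit vector basis of $\ell_1$, then $\varphi(M)$ grows linearly, but any bounded sequence of lifts defines an operator $T$.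
\end{remark}

\begin{remark}[The condition on $W$ cannot be dropped]
By the theorem of Argyros and Felouzis quoted in the introduction, each $Y\in\{c_0\}\cup\{\ell_p:1<p<\infty\}$ is a quotient of an HI space. By Theorem~\ref{thm:lift}, the kernel of such a quotient map never has an asymptotic $\ell_1$ basis.
\end{remark}

\begin{thebibliography}{9}
\bibitem{AD} S. A. Argyros and I. Deliyanni, \emph{Examples of asymptotic $\ell_1$ Banach spaces}, Trans. Amer. Math. Soc. 349 (1997).
\bibitem{CTS} \emph{Colocality And Twisted Sums Of Banach Spaces}, \texttt{https://core.ac.uk/download/213001696.pdf}.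
\end{thebibliography}

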